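# Exponential Graphs $K_c^G$ with Unbounded Chromatic Number

## 1. A path that carries a color, and the parity of its length

Fix $c\ge 4$ and write $[c]=\{1,\dots,c\}$. Take a clique $\kappa_1,\dots,\kappa_c$, which we call the *palette*. For any other vertex $z$, choose a list $L(z)\subseteq[c]$ and join $z$ to $\kappa_a$ exactly when $a\notin L(z)$. In a proper $c$-coloring the palette uses every color once. After renaming colors, $\kappa_a$ has color $a$, and then $z$ must have its color in $L(z)$. So the palette turns a list-coloring problem into an ordinary $c$-coloring problem.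

**Definition (connector).** Let $(c_0,\dots,c_k)$ be a sequence of colors from $\{1,2,3,4\}$ in which any three consecutive terms are distinct. A connector with this sequence is a path $s=p_0,p_1,\dots,p_{k-1},q$ of length $k$ with lists
$$L(p_m)=\{c_m,c_{m+1}\}\qquad(0\le m\le k-1),$$
where $c_k\in L(q)$ and $c_{k-1}\notin L(q)$. We say that the connector *ends with* $c_k$.

The conditions on the sequence and on $q$ give
$$L(p_m)\cap L(p_{m+1})=\{c_{m+1}\}\ \ (0\le m\le k-2),\qquad L(p_{k-1})\cap L(q)=\{c_k\}. \tag{1}$$

We need two kinds. In both, $s$ has list $\{1,2\}$, there is a parameter $\beta\in\{1,2\}$, we put $\gamma=3-\beta$, and $L(q)\subseteq\{1,2,3\}$.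

- The odd connector $O(s,\beta,q)$ has $k=3$ and sequence $(\gamma,\beta,4,3)$.
- The even connector $E_j(s,\beta,q)$, with $j\in\{1,2\}$, has $k=4$ and sequence $(\gamma,\beta,3,4,j)$.

In both, any three consecutive terms are distinct, $L(p_0)=\{\gamma,\beta\}=\{1,2\}$ agrees with the list of $s$, and $c_{k-1}=4\notin L(q)$. In both, $c_1=\beta$. For example, $O(s,2,q)$ has sequence $(1,2,4,3)$, so $s,p_1,p_2$ have lists $\{1,2\},\{2,4\},\{4,3\}$, and it ends with $3$.

**One coloring.** Suppose a proper coloring respects the lists and $s$ has color $\beta=c_1$. Then $p_1\in\{c_1,c_2\}$ must have color $c_2$, then $p_2\in\{c_2,c_3\}$ must have color $c_3$, and so on. So $p_{k-1}$ has color $c_k$ and $q$ does not. If $s$ has color $\gamma=c_0$, nothing is forced on $q$: give $p_m$ the color $c_m$, and then $p_{k-1}$ has color $4$, which is not in $L(q)$. The connector thus expresses the implication "$s$ has color $\beta$ $\Rightarrow$ $q$ does not have color $c_k$".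

**Two maps at once.** Now let $f,g$ be two maps $V(G)\to[c]$ that respect the lists and satisfy $f(u)\ne g(v)$ and $g(u)\neq f(v)$ on every edge $uv$. Suppose $f(s)=\beta$. Then $g(p_1)=c_2$, then $f(p_2)=c_3$, then $g(p_3)=c_4$, and so on, alternating between the two maps. At the end,
$$\text{if } f(s)=\beta,\ \text{ then } \ f(q)\ne c_k \text{ when } k \text{ is even},\qquad g(q)\ne c_k \text{ when } k \text{ is odd}. \tag{2}$$
An even connector reports the state of $s$ under $f$ to $f$ itself. An odd connector reports it to the partner $g$. A single coloring is the case $f=g$, and there the two kinds cannot be told apart.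

This difference is what connectors are for. We shall wire an unsatisfiable system of conditions with connectors of both parities. The resulting graph $G$ is not $c$-colorable, because a single coloring does not see the parity. Yet there will be a large family of maps $f_x$, indexed by the points $x$ of a sphere, such that $f_x$ and $f_y$ are partners in the above sense whenever $y$ is close to $-x$.

## 2. Exponential graphs and the problem of their chromatic numbers

All graphs are finite, apart from the auxiliary graph on a sphere in Section 4. A homomorphism $G\to H$ is a map $V(G)\to V(H)$ that sends edges to edges, so a proper $c$-coloring of $G$ is a homomorphism $G\to K_c$. The product $G\times H$ has vertex set $V(G)\times V(H)$, with $(u,h)$ adjacent to $(v,h')$ when $uv\in E(G)$ and $hh'\in E(H)$.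

**Definition (exponential graph).** For $c\ge1$ and a graph $G$, the vertices of $K_c^G$ are all maps $f:V(G)\to[c]=V(K_c)$. Two maps $f,g$ are adjacent when $f(u)\ne g(v)$ whenever $uv$ is an edge of $G$ (so also $f(v)\neq g(u)$, since $uv=vu$).

The "partners" of Section 1 are exactly adjacent vertices of $K_c^G$. Four facts follow directly from the definition.

- $f$ is adjacent to itself exactly when $f$ is a proper coloring. So $K_c^G$ has a loop if and only if $G\to K_c$. Only the graphs $K_c^G$ with $\chi(G)>c$ are loopless, and only these have a finite chromatic number.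
- The constant maps form a $K_c$ in $K_c^G$, so $\chi(K_c^G)\ge c$.
- Evaluation $(u,f)\mapsto f(u)$ is a homomorphism $G\times K_c^G\to K_c$: if $uv$ is an edge and $f,g$ are adjacent, then $f(u)\ne g(v)$.
- Conversely, if $\rho:G\times H\to K_c$ is a homomorphism, then $h\mapsto\rho(\cdot,h)$ is a homomorphism $H\to K_c^G$. Indeed, if $hh'\in E(H)$ and $uv\in E(G)$, then $\rho(u,h)\ne\rho(v,h')$.

**Example.** In $K_2^{K_3}$ there are eight maps, written as triples. The constants $(1,1,1)$ and $(2,2,2)$ are adjacent. A neighbor $g$ of $(1,1,2)$ would need $g(1)\notin\{1,2\}$, because vertex $1$ of $K_3$ is adjacent to vertices $2$ and $3$, where the values are $1$ and $2$. So $(1,1,2)$ is isolated, and by symmetry all six nonconstant maps are isolated. Hence $K_2^{K_3}$ is an edge plus six isolated vertices, and $\chi(K_2^{K_3})=2$.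

Let $\mathcal G$ be the class of all finite graphs and $K_c^{\mathcal G}=\{K_c^G:G\in\mathcal G\}$, up to homomorphic equivalence. The problem comes from the paper "Counterexamples to Hedetniemi's conjecture and infinite Boolean lattices" (doi:10.14712/1213-7243.2023.003). It is known that for $c\ge5$ the set $K_c^{\mathcal G}$ is infinite, and indeed that it contains an infinite antichain with respect to the homomorphism order. Being infinite does not by itself bound or unbound the chromatic number: the odd cycles $C_3,C_5,C_7,\dots$ are pairwise homomorphically inequivalent, since a shorter odd cycle has no homomorphism to a longer one, and all have chromatic number $3$. The problem asks, for $c\ge5$, whether $K_c^{\mathcal G}$ contains loopless graphs of arbitrarily large chromatic number, that is, whether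
$$\sup\{\chi(K_c^G): G\text{ finite},\ \chi(G)>c\}=\infty .$$

The answer is yes, for every $c\ge5$ and in fact for every $c\ge4$.

**Theorem 1.** Let $c\ge4$ and $N\ge1$. There is a graph $G=G_{c,N}$ with $c+20N+13$ vertices, $\chi(G)=c+1$ and $\chi(K_c^G)\ge N+2$. In particular, for every $c\ge5$, $K_c^{\mathcal G}$ contains loopless graphs of arbitrarily large chromatic number.

**Theorem 2.**

1. For $c\le3$: $\chi(K_c^G)=c$ whenever $\chi(G)>c$. Hence the supremum is infinite if and only if $c\ge4$.
2. For every $c\ge1$ and every $G$ with $\chi(G)>c$: $\chi(K_c^G)\le c\,|V(G)|$. Hence for fixed $c\ge4$, $\max\{\chi(K_c^G):|V(G)|\le m,\ \chi(G)>c\}=\Theta_c(m)$; it is at least $\lfloor(m-c+27)/20\rfloor$ when this is $\ge3$.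
3. For all $c\ge4$ and $n\ge c+1$ there are finite graphs $G,H$ with $\chi(G)=c+1$, $\chi(H)=n$, $\chi(G\times H)=c$.

We take $G$ loopless throughout. If one allows a loop at $u$ and counts this as $\chi(G)>c$, then $f\mapsto f(u)$ is a proper $c$-coloring of $K_c^G$, so the bounds above hold for such $G$ as well.

## 3. Complete graphs, $c\le 3$, and a linear upper bound

The simplest graph with $\chi(G)>c$ is $K_{c+1}$. It gives nothing large.

**Lemma 1.** $\chi(K_c^{K_{c+1}})=c$ for every $c\ge1$.

*Proof.* The constant maps give $\ge c$. Each $f:[c+1]\to[c]$ takes some value at least twice; color $f$ by one such repeated value $a$. Suppose $f$ and $g$ both repeat $a$. Pick $i$ with $f(i)=a$. Since $g$ takes the value $a$ at two points, there is $j\ne i$ with $g(j)=a$. Then $ij$ is an edge and $f(i)=g(j)$, so $f,g$ are not adjacent. $\square$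

**Proof of Theorem 2(1), for $c\le 3$.** The constant maps give $\chi(K_c^G)\ge c$, so only the upper bounds are needed.

If $c=1$, then $G$ has an edge, and $K_1^G$ is a single vertex without a loop, so its chromatic number is $1$.

If $c=2$, then $G$ contains an odd cycle, say of length $a$. If $K_2^G$ contained an odd cycle, of length $b$, then walking around both cycles simultaneously for $ab$ steps would give a closed walk of odd length $ab$ in $G\times K_2^G$. That contradicts the evaluation homomorphism $G\times K_2^G\to K_2$. So $\chi(K_2^G)\le2$.

If $c=3$, we use the theorem of El-Zahar and Sauer (*The chromatic number of the product of two 4-chromatic graphs is 4*, Combinatorica 5 (1985)): if $\chi(G),\chi(H)\ge4$, then $\chi(G\times H)\ge4$. Evaluation gives $\chi(G\times K_3^G)\le3$ while $\chi(G)\ge4$, so $\chi(K_3^G)\le3$.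

Hence for $c\le3$ the supremum is $c$. Once Theorem 1 is proved, the supremum is infinite for $c\ge4$, which completes part (1). $\square$

**Proof of the upper bound in Theorem 2(2).** Let $\chi(G)>c$. No $f:V(G)\to[c]$ is proper, so each $f$ has an edge whose two ends get the same value. Choose an end $u$ of one such edge and color $f$ by the pair $(u,f(u))$. Suppose adjacent $f,g$ both receive $(u,a)$. Then $f(u)=a$. By the choice made for $g$, the vertex $u$ has a neighbor $v'$ with $g(v')=g(u)=a$. So $f(u)=g(v')$ on the edge $uv'$, contradicting adjacency. This is a proper coloring with at most $c\,|V(G)|$ colors. $\square$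

So a graph $G$ with large $\chi(K_c^G)$ must have many vertices, at least linearly many in the target chromatic number. The construction below matches this.

## 4. Near-antipodal points on a sphere as a source of large chromatic number

To bound $\chi(K_c^G)$ from below we map into $K_c^G$ a graph whose chromatic number is large for a topological reason.

**Definition (Borsuk graph).** Let $S^N\subset\mathbb R^{N+1}$ be the unit sphere and $0<\varepsilon<2$. The Borsuk graph has vertex set $S^N$, with $x,y$ adjacent when $\|x+y\|<\varepsilon$, that is, when $y$ is within $\varepsilon$ of $-x$.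

**Example ($N=1$).** Go around the circle in steps of angle $2\pi k/(2k+1)=\pi-\pi/(2k+1)$. After $2k+1$ steps one returns to the start for the first time, since $k$ and $2k+1$ are coprime. Consecutive points $x,y$ have $-x$ and $y$ at angle $\pi/(2k+1)$, so $\|x+y\|=2\sin\frac{\pi}{4k+2}$, which is less than $\varepsilon$ for large $k$. So the Borsuk graph on $S^1$ contains an odd cycle and needs at least $3$ colors.

We use the Lyusternik–Shnirel'man theorem: if $S^N$ is covered by $N+1$ closed sets, one of them contains an antipodal pair $x,-x$.

**Lemma 2.** Let $\chi(G)>c$ and $\varepsilon>0$. Suppose that for each $x\in S^N$ there is a map $f_x:V(G)\to[c]$ such that $f_x$ and $f_y$ are adjacent in $K_c^G$ whenever $\|x+y\|<\varepsilon$. Then $\chi(K_c^G)\ge N+2$.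

*Proof.* Suppose $K_c^G$ has a proper coloring with $N+1$ colors. Let $A_1,\dots,A_{N+1}$ be the sets of those $x\in S^N$ for which $f_x$ has the respective color. They cover $S^N$, and so do their closures. By the Lyusternik–Shnirel'man theorem some $\overline{A_i}$ contains both $x$ and $-x$ for some $x$. Choose $a,b\in A_i$ with $\|a-x\|<\varepsilon/2$ and $\|b+x\|<\varepsilon/2$. Then $\|a+b\|\le\|a-x\|+\|x+b\|<\varepsilon$, so $f_a$ and $f_b$ are adjacent. They have the same color, a contradiction. $\square$

Note that $\varepsilon$ must be positive: joining each $x$ only to $-x$ gives a perfect matching, which is $2$-colorable. So the proof must work with *approximate* antipodes and has to keep track of an error.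

## 5. A chain of implications, and why connectors of one parity fail

We want a graph $G$ that is not $c$-colorable, built from connectors. The natural choice is an unsatisfiable chain of implications. Take Boolean states $u_1,t_1,u_2,t_2,\dots,t_N,u_{N+1}$ and the clauses
$$w_0:\ u_1,\qquad v_i:\ \neg u_i\vee t_i,\qquad w_i:\ \neg t_i\vee u_{i+1}\quad(1\le i\le N),\qquad v_{N+1}:\ \neg u_{N+1}. \tag{3}$$
They force $u_1$, then $t_1$, then $u_2$, and so on up to $u_{N+1}$, against the last clause. Represent each state by a vertex with list $\{1,2\}$, where color $1$ means true. Represent each clause by a vertex $q$ with one list color per literal. Attach each literal to $q$ by a connector that ends with the corresponding color, with $\beta$ equal to the state color that makes the literal *false*. In a coloring, a false literal removes its color from $q$, so a clause vertex can be colored only if some literal is true.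

**The first attempt.** The first thing to try is one connector per literal, all of the same parity. The graph is then not $c$-colorable, but it gives none of the adjacent pairs we want. Precisely: *if all connectors have the same parity, no two adjacent maps $f,g$ satisfy $f(\kappa_a)=g(\kappa_a)=a$ for all $a$.*

To check this, let $f,g$ be adjacent with these palette values. If $a\notin L(z)$, then $z\kappa_a$ is an edge and $f(z)\ne g(\kappa_a)=a$. So $f$ respects the lists, and so does $g$. If all connectors are even, then by (2) a literal that is false under $f$ removes its color from $f(q)$. Since $f(q)\in L(q)$ is the end color of some connector at $q$, the literal of that connector is true under $f$. So the states under $f$ satisfy all clauses of (3), which is impossible. If all connectors are odd, then by (2) a literal false under $f$ removes its color from $g(q)$. The color $g(q)$ belongs to a literal true under $f$, and again $f$ satisfies (3), which is impossible.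

The failure comes from each clause consulting the same assignment. With both parities present, a clause read by $f_x$ consults $x$ through even connectors and a point near $-x$ through odd ones.

**Two connectors for each $u$-literal.** So attach each literal in a variable $u_i$ twice, once by an odd and once by an even connector, with different end colors. The clause is then satisfied when the literal holds at $y$ *or* at $-y$. Let the state at $x$ be the sign of a real function $\varphi_s(x)$, with positive meaning true. We seek functions for which all clauses hold, in this relaxed sense, at every $y\in S^N$. Put $\sigma_i=\sum_{j\le i}|y_j|$ and try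
$$\varphi_{u_i}(y)=a_i+y_i-\sigma_{i-1},\qquad \varphi_{t_i}(y)=a_i'-\sigma_i .$$
Over the pair $\pm y$, the larger value of $\varphi_{u_i}$ is $a_i+|y_i|-\sigma_{i-1}$, and the smaller is $a_i-|y_i|-\sigma_{i-1}=a_i-\sigma_i$. The function $\varphi_{t_i}$ is even. Ignoring error margins, the clauses become
$$\begin{aligned} w_0:&\quad a_1+|y_1|>0,\\ v_i:&\quad \sigma_i>a_i\ \text{ or }\ \sigma_i<a_i',\\ w_i:&\quad \sigma_i>a_i'\ \text{ or }\ \sigma_i<a_{i+1}+|y_{i+1}|,\\ v_{N+1}:&\quad \sigma_{N+1}>a_{N+1}.\end{aligned}$$
If $0<a_1<a_1'<a_2<a_2'<\dots<a_{N+1}<1$, all of these hold. The last one holds because $\sigma_{N+1}=\|y\|_1\ge\|y\|_2=1$. This is the place where $y$ has to lie on a sphere.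

**Example ($N=1$).** Take $a_1=\frac14$, $a_1'=\frac12$, $a_2=\frac34$, and $y=(1,0)$. Then $\varphi_{u_1}(y)=\frac54$, $\varphi_{u_1}(-y)=-\frac34$, $\varphi_{t_1}(y)=-\frac12$, and $\varphi_{u_2}(\pm y)=-\frac14$. The Boolean reading at $y$ alone is $u_1$ true and $t_1$ false, which breaks clause $v_1$. But $-\varphi_{u_1}(-y)=\frac34>0$, so the odd connector rescues it. The others are satisfied: $w_0$ by $\frac54$, $w_1$ by $-\varphi_{t_1}(y)=\frac12$, and $v_2$ by $-\varphi_{u_2}(\pm y)=\frac14$.

The states $t_i$ keep the number of colors down. In this wiring, a clause comparing $u_i$ with $u_{i+1}$ directly would need four connectors, hence four end colors at one vertex, and color $4$ would no longer be absent from the clause lists. Since $\varphi_{t_i}$ is even, a $t$-literal needs only one connector. Three end colors suffice, and color $4$ remains as a carrier.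

## 6. The graph $G_{c,N}$ and its chromatic number

Fix $c\ge4$ and $N\ge1$. The graph $G=G_{c,N}$ consists of the following.

- The palette $\kappa_1,\dots,\kappa_c$, pairwise adjacent. Every non-palette vertex $z$ has a list $L(z)\subseteq\{1,2,3,4\}$ and is adjacent to $\kappa_a$ exactly for $a\in[c]\setminus L(z)$.
- State vertices $u_1,\dots,u_{N+1}$ and $t_1,\dots,t_N$, all with list $\{1,2\}$.
- Clause vertices $v_i,w_i$ $(1\le i\le N)$ with list $\{1,2,3\}$, and $w_0,v_{N+1}$ with list $\{1,3\}$.
- Connectors, each with new internal vertices $p_1,\dots,p_{k-1}$, with lists as in Section 1: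
  - at $w_0$: $O(u_1,2,w_0)$, $E_1(u_1,2,w_0)$;
  - at $v_i$ $(1\le i\le N)$: $O(u_i,1,v_i)$, $E_1(u_i,1,v_i)$, $E_2(t_i,2,v_i)$;
  - at $w_i$ $(1\le i\le N)$: $E_2(t_i,1,w_i)$, $O(u_{i+1},2,w_i)$, $E_1(u_{i+1},2,w_i)$;
  - at $v_{N+1}$: $O(u_{N+1},1,v_{N+1})$, $E_1(u_{N+1},1,v_{N+1})$.

There are no other edges. Odd connectors end with $3$ and $E_j$ ends with $j$. Reading the list of connectors gives
$$\text{for each clause vertex } q \text{ and each } j\in L(q), \text{ exactly one connector at } q \text{ ends with } j. \tag{4}$$
No clause list contains $4$, so (1) holds for every connector.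

**Vertex count.** An odd connector has $2$ internal vertices and an even one has $3$. So each $v_i$ and each $w_i$ with $1\le i\le N$ accounts for $8$ internal vertices, and $w_0$ and $v_{N+1}$ account for $5$ each. The total is
$$c+(2N+1)+(2N+2)+(16N+10)=c+20N+13 .$$

**Lemma 3.** $\chi(G)=c+1$.

*Proof.*

**Step 1: $G$ has no $c$-coloring.** This step runs the chain (3). Suppose $G$ has a $c$-coloring. After permuting colors, $\kappa_a$ has color $a$, and every non-palette $z$ has its color in $L(z)$. By the one-coloring property in Section 1, if a connector has parameter $\beta$ and its state vertex has color $\beta$, then $q$ does not have the end color of the connector.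

- If $u_1$ had color $2$, then $w_0$ would avoid $3$ and $1$, which is all of $L(w_0)$. So $u_1$ has color $1$.
- Suppose $u_i$ has color $1$, where $1\le i\le N$. Then $v_i$ avoids $3$ and $1$. If $t_i$ had color $2$, then $v_i$ would avoid $2$ as well, which is impossible. So $t_i$ has color $1$.
- Suppose $t_i$ has color $1$. Then $w_i$ avoids $2$. If $u_{i+1}$ had color $2$, then $w_i$ would avoid $3$ and $1$ as well, which is impossible. So $u_{i+1}$ has color $1$.

By induction $u_{N+1}$ has color $1$. Then $v_{N+1}$ avoids $3$ and $1$, which is all of $L(v_{N+1})$, a contradiction.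

**Step 2: $G$ has a $(c+1)$-coloring.** This step spends the extra color on the single clause vertex $w_0$. Color $\kappa_a$ with $a$, all state vertices with $2$, $w_0$ with $c+1$, $v_i$ with $1$ for $1\le i\le N+1$, and $w_i$ with $2$ for $1\le i\le N$. On connectors with $\beta=1$ give $p_m$ the color $c_m$. On connectors with $\beta=2$ give $p_m$ the color $c_{m+1}$. At $p_0$ this gives $c_0=\gamma=2$ in the first case and $c_1=\beta=2$ in the second, in agreement with the state color $2$.

Every non-palette vertex other than $w_0$ has a color in its list, and $w_0$ has a color that no palette vertex uses, so all edges at the palette are proper. Consecutive $p$'s get consecutive terms of the sequence, which are distinct. There remain the edges $p_{k-1}q$. For $\beta=1$, $p_{k-1}$ has color $c_{k-1}=4$, while clause vertices use only $1$, $2$ and $c+1\ne4$. For $\beta=2$, $p_{k-1}$ has color $c_k$. At $v_i$ with $i\le N$ the only such connector is $E_2(t_i,2,v_i)$, with $c_k=2$, while $v_i$ has color $1$. At $w_i$ with $i\ge1$ these connectors end with $3$ and $1$, while $w_i$ has color $2$. At $w_0$ the color is $c+1\neq c_k$. At $v_{N+1}$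 no connector has $\beta=2$. $\square$

## 7. Functions on the sphere that satisfy every clause with a margin

Write $x=(x_1,\dots,x_{N+1})\in S^N$. Put
$$\theta=\frac1{2N+2},\quad a_i=(2i-1)\theta\ (1\le i\le N+1),\quad a_i'=2i\theta\ (1\le i\le N),\quad \eta=\frac{\theta}{10},\quad \varepsilon=\frac{\eta}{\sqrt{N+1}} .$$
The thresholds are equally spaced:
$$a_1=\theta,\qquad a_i'-a_i=\theta,\qquad a_{i+1}-a_i'=\theta,\qquad 1-a_{N+1}=\theta. \tag{5}$$
Define
$$\varphi_{u_i}(x)=a_i+x_i-\sum_{j<i}|x_j|,\qquad \varphi_{t_i}(x)=a_i'-\sum_{j\le i}|x_j| .$$
Each of these changes by at most $\sum_j|x_j-y_j|\le\sqrt{N+1}\,\|x-y\|$ between $x$ and $y$, so each is $\sqrt{N+1}$-Lipschitz. Hence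
$$\|x-y\|<\varepsilon\ \Longrightarrow\ |\varphi_s(x)-\varphi_s(y)|<\eta . \tag{6}$$

For a connector $C$ from $s$ with parameter $\beta$ and length $k_C$, let $\psi_C=-\varphi_s$ if $\beta=1$ and $\psi_C=\varphi_s$ if $\beta=2$. A positive value of $\psi_C$ means that the literal of $C$ is true. By (6), values of $\psi_C$ at points closer than $\varepsilon$ also differ by less than $\eta$.

**Lemma 4.** For each clause vertex $q$ and each $y\in S^N$, some connector $C$ at $q$ satisfies $\psi_C((-1)^{k_C}y)\ge\theta/2$.

*Proof.* An odd connector is evaluated at $-y$ and an even one at $y$.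

- At $w_0$ the values are $\varphi_{u_1}(-y)=a_1-y_1$ and $\varphi_{u_1}(y)=a_1+y_1$. Their maximum is $a_1+|y_1|\ge\theta$.
- At $v_i$ with $1\le i\le N$ the values are $-\varphi_{u_i}(-y)=-a_i+y_i+\sum_{j<i}|y_j|$, $-\varphi_{u_i}(y)=-a_i-y_i+\sum_{j<i}|y_j|$ and $\varphi_{t_i}(y)=a_i'-\sum_{j\le i}|y_j|$. The maximum of the first two is $-a_i+\sum_{j\le i}|y_j|$. Adding the third gives $a_i'-a_i=\theta$. So one of the values is at least $\theta/2$.
- At $w_i$ with $1\le i\le N$ the values are $-\varphi_{t_i}(y)=-a_i'+\sum_{j\le i}|y_j|$, $\varphi_{u_{i+1}}(-y)=a_{i+1}-y_{i+1}-\sum_{j\le i}|y_j|$ and $\varphi_{u_{i+1}}(y)=a_{i+1}+y_{i+1}-\sum_{j\le i}|y_j|$. The maximum of the last two is $a_{i+1}+|y_{i+1}|-\sum_{j\le i}|y_j|$. Adding the first gives $a_{i+1}-a_i'+|y_{i+1}|\ge\theta$. So one of the values is at least $\theta/2$.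
- At $v_{N+1}$ the values are $-\varphi_{u_{N+1}}(-y)$ and $-\varphi_{u_{N+1}}(y)$. Their maximum is $-a_{N+1}+\sum_{j\le N+1}|y_j|\ge1-a_{N+1}=\theta$, since $\|y\|_1\ge\|y\|_2=1$. $\square$

## 8. The maps $f_x$ and their adjacency at near-antipodal points

Along a connector we move back and forth between points near $x$ and points near $-x$. Each move may change the value of $\psi_C$ by almost $\eta$. So the threshold at which $p_m$ switches color rises by $\eta$ at each step, and after at most $4$ steps it must still lie safely below the margin $\theta/2=5\eta$ of Lemma 4.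

For $x\in S^N$ define $f_x:V(G)\to[c]$ as follows.

- $f_x(\kappa_a)=a$.
- For a state vertex $s$: $f_x(s)=1$ if $\varphi_s(x)>0$, and $f_x(s)=2$ otherwise.
- For an internal vertex $p_m$ $(1\le m\le k-1)$ of a connector $C$: $f_x(p_m)=c_m$ if $\psi_C((-1)^mx)>m\eta$, and $f_x(p_m)=c_{m+1}$ otherwise.
- For a clause vertex $q$: choose, by Lemma 4 with $y=x$, a connector $C$ at $q$ with $\psi_C((-1)^{k_C}x)\ge\theta/2$, and let $f_x(q)$ be the color with which $C$ ends.

In each case $f_x(z)\in L(z)$ for non-palette $z$. Moreover, for every connector $C$ and $0\le m\le k-1$,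
$$f_x(p_m)=c_{m+1}\ \Longrightarrow\ \psi_C((-1)^mx)\le m\eta . \tag{7}$$
For $m\ge1$ this is the definition, since $c_m\ne c_{m+1}$. For $m=0$ the hypothesis says $f_x(s)=c_1=\beta$. If $\beta=1$, then $\varphi_s(x)>0$ and $\psi_C(x)=-\varphi_s(x)<0$. If $\beta=2$, then $\varphi_s(x)\le0$ and $\psi_C(x)=\varphi_s(x)\le0$.

**Lemma 5.** If $x,y\in S^N$ and $\|x+y\|<\varepsilon$, then $f_x$ and $f_y$ are adjacent in $K_c^G$.

*Proof.* We must show $f_x(z)\ne f_y(z')$ for all ordered pairs $(z,z')$ with $zz'\in E(G)$. The hypothesis is symmetric in $x$ and $y$. So it suffices to treat one orientation of each edge for all such $x,y$; the other orientation follows by exchanging $x$ and $y$.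

**Step 1: edges at the palette.** This step checks that the lists do their work. For $a\ne b$ we have $f_x(\kappa_a)=a\ne b=f_y(\kappa_b)$. If $z$ is non-palette and adjacent to $\kappa_a$, then $a\notin L(z)$ while $f_y(z)\in L(z)$, so $f_x(\kappa_a)=a\ne f_y(z)$.

**Step 2: edges $p_mp_{m+1}$ with $0\le m\le k-2$.** This step shows that the rising thresholds absorb the error of one move. Suppose $f_x(p_m)=f_y(p_{m+1})$. By (1) both equal $c_{m+1}$. Then (7) gives $\psi_C((-1)^mx)\le m\eta$. Since $f_y(p_{m+1})=c_{m+1}\neq c_{m+2}$, the definition gives $\psi_C((-1)^{m+1}y)>(m+1)\eta$. The two arguments are at distance $\|(-1)^mx-(-1)^{m+1}y\|=\|x+y\|<\varepsilon$, so by (6) the two values differ by less than $\eta$. But they differ by more than $\eta$, a contradiction.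

**Step 3: edges $p_{k-1}q$.** This step compares the last threshold with the margin of Lemma 4. Let the edge belong to a connector $C$, and suppose $f_x(p_{k-1})=f_y(q)$. By (1) both equal $c_k$. By (7), $\psi_C((-1)^{k-1}x)\le(k-1)\eta\le3\eta$. By (4), $C$ is the only connector at $q$ that ends with $c_k$, so $C$ is the connector chosen in defining $f_y(q)$, and $\psi_C((-1)^ky)\ge\theta/2=5\eta$. The arguments are again at distance $\|x+y\|<\varepsilon$, so the values differ by less than $\eta$. But they differ by at least $2\eta$, a contradiction.

Every edge of $G$ is of one of these types. $\square$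

**Proof of Theorem 1.** The vertex count is in Section 6. By Lemma 3, $\chi(G)=c+1$, so $K_c^G$ is loopless. By Lemma 5 the maps $f_x$ satisfy the hypothesis of Lemma 2 with the $\varepsilon$ of Section 7. So $\chi(K_c^G)\ge N+2$. Since $N$ is arbitrary, for every $c\ge4$, and in particular for every $c\ge5$, $K_c^{\mathcal G}$ contains loopless graphs of arbitrarily large chromatic number. $\blacksquare$

Together with Section 3, this also completes the proof of Theorem 2(1).

## 9. Linear growth, and products with chromatic number $c$

**Proof of the rest of Theorem 2(2).** The upper bound $\chi(K_c^G)\le c\,|V(G)|\le cm$ was proved in Section 3. For the lower bound, let $c\ge4$ and $n\ge3$, and put $N=n-2$ in Theorem 1. The graph has $c+20(n-2)+13=c+20n-27$ vertices, and $\chi(K_c^G)\ge n$. This fits within $m$ vertices when $n\le(m-c+27)/20$. So the maximum is at least $\lfloor(m-c+27)/20\rfloor$ whenever this number is at least $3$, that is, whenever $m\ge c+33$. If $m\ge2c+33$, this lower bound is more than $(m-c+7)/20\ge m/40$. So for fixed $c$ the maximum lies between $m/40$ and $cm$ for all large $m$, which is the claim $\Theta_c(m)$.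 $\blacksquare$

**Proof of Theorem 2(3).** Let $c\ge4$ and $n\ge c+1$.

**Step 1: choose $G$ and $H$.** This step gets the chromatic number of $H$ exactly right. Take $G=G_{c,n-2}$, so that $\chi(G)=c+1$ and $\chi(K_c^G)\ge n$. Deleting a vertex lowers the chromatic number by at most $1$. Deleting the vertices of $K_c^G$ one at a time, we therefore pass through an induced subgraph $H\subseteq K_c^G$ with $\chi(H)=n$.

**Step 2: $\chi(G\times H)\le c$.** This is what the exponential graph provides: evaluation restricts to a homomorphism $G\times H\to K_c$.

**Step 3: $\chi(G\times H)\ge c$.** This step rules out fewer than $c$ colors. The palette is a $K_c$ in $G$, so $K_c\times H\subseteq G\times H$. If $K_c\times H$ were $(c-1)$-colorable, then by the last fact listed in Section 2 there would be a homomorphism $H\to K_{c-1}^{K_c}$. By Lemma 1, with $c-1$ in place of $c$, $K_{c-1}^{K_c}$ is $(c-1)$-colorable, and composing would give $\chi(H)\le c-1$. This contradicts $\chi(H)=n\ge c+1$. So $\chi(G\times H)=c$. $\blacksquare$
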